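# A labeled tree and multivalued contractions without fixed points

## A tree whose edge lengths are read off from its labels

We begin with a construction. Its purpose is explained in the next section.

**Definition (admissible function).** A function $\rho:[0,\infty)\to[0,\infty)$ is *admissible* if $\rho(0)=0$, $0<\rho(t)\le t$ for $t>0$, and $\rho$ is nondecreasing and right-continuous. We write $\rho^k$ for its $k$-th iterate.

For example, $\rho(t)=\frac{t}{1+t}$ is admissible, and so is $\rho(t)=\frac{\min(t,1)}{1+\min(t,1)}$, which equals $\frac t{1+t}$ up to $t=1$ and the constant $\frac12$ afterwards.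

A *weighted tree* is a connected graph without cycles in which every edge has a positive length. The *path metric* $d$ assigns to two vertices the total length of the unique simple path between them. In a tree with a root, a neighbor of $v$ farther from the root is a *child* of $v$, and the neighbor $v^-$ of $v\neq$ root on the path to the root is its *tree-parent*.

**Construction.** Fix an admissible $\rho$ and a number $t_0>0$. We build finite weighted trees $X_0\subset X_1\subset X_2\subset\cdots$ rooted at a vertex $o$, and a map $\pi$ that attaches to each vertex other than $o$ a *label* $\pi(u)$, which is again a vertex.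

Let $X_0=\{o\}$. Let $X_1=\{o,p\}$, with one edge $\{o,p\}$ of length $t_0$ and with $\pi(p)=o$. Given $X_n$ with $n\ge1$, take every pair $(u,y)\in X_n\times X_n$ with $u\ne o$ and $y\ne\pi(u)$. For each such pair add a new vertex $v=v_n(u,y)$, joined only to $u$, by an edge of length
$$\rho\big(d(\pi(u),y)\big)>0,\qquad\text{and put}\qquad \pi(v)=y .$$
All these new vertices are distinct from each other, and the resulting tree is $X_{n+1}$. Only leaves have been added, so paths between old vertices do not change and $X_n\subset X_{n+1}$ isometrically. Let $X=\bigcup_n X_n$ with its path metric $d$.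

Here are the first stages for $\rho(t)=\frac{\min(t,1)}{1+\min(t,1)}$ and $t_0=1$. In $X_1$ the only pair allowed is $(p,p)$. It produces a vertex $q$ attached to $p$, with label $\pi(q)=p$ and edge length $\rho(d(o,p))=\rho(1)=\frac12$. So $X_2$ is the path $o,p,q$ with edge lengths $1,\frac12$. In $X_2$ there are four pairs:

* $(p,p)$: a second child of $p$ with label $p$, edge length $\rho(d(o,p))=\frac12$;
* $(p,q)$: a child of $p$ with label $q$, edge length $\rho(d(o,q))=\rho(\frac32)=\frac12$;
* $(q,o)$: a child of $q$ with label $o$, edge length $\rho(d(p,o))=\frac12$;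
* $(q,q)$: a child $r$ of $q$ with label $q$, edge length $\rho(d(p,q))=\rho(\frac12)=\frac13$.

So $X_3$ has seven vertices. The repetition in the first item is harmless. The path $o,p,q,r$ has lengths $1,\frac12,\frac13$, and we shall meet it again.

For a vertex $v$, let $\beta(v)$ be the least $n$ with $v\in X_n$ (its birth time), and let $S_v$ be the set of descendants of $v$ in the rooted tree $X$, with $v$ included. We use four facts.

* **(F1)** If $u\neq o$ and $y\ne\pi(u)$, there is a vertex $v\ne o$ with $\pi(v)=y$ and $d(u,v)=\rho(d(\pi(u),y))$. Indeed, take $n\ge 1$ with $u,y\in X_n$ and $v=v_n(u,y)$.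
* **(F2)** The only edge at $o$ is $\{o,p\}$. Any other edge $\{u,v\}$ has $u,v\ne o$ and length $\rho(d(\pi(u),\pi(v)))$. Indeed, nothing is ever attached to $o$ after stage 1, and every later edge joins some $u\ne o$ to some $v=v_n(u,y)$, with $y=\pi(v)$.
* **(F3)** $\beta(\pi(u))<\beta(u)$ for $u\ne o$: labels are older than the vertices that carry them. Indeed $\beta(\pi(p))=\beta(o)=0<1=\beta(p)$, and $v=v_n(u,y)$ has $\beta(v)=n+1$ while $y\in X_n$. Likewise a child is born after its tree-parent, so $w\in S_v$ implies $\beta(w)\ge\beta(v)$.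
* **(F4)** If $v\ne o$, the path between a point of $S_v$ and a point outside $S_v$ uses the edge $\{v^-,v\}$, because removing this edge separates $S_v$ from the rest of the tree.

## Closed-valued maps with $H(Tx,Ty)<\psi(d(x,y))$

The tree is built to answer a question from "On Characterizations of Meir-Keeler Contractive Maps", http://math.gmu.edu/~tlim/contractive.pdf.

**Definition (L-function).** A function $\phi:[0,\infty)\to[0,\infty)$ is an *L-function* if $\phi(0)=0$, $\phi(s)>0$ for every $s>0$, and for every $s>0$ there is $\delta>0$ such that $\phi(t)\le s$ for all $t\in[s,s+\delta]$.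

Taking $t=s$ gives $\phi(s)\le s$. Any continuous $\phi$ with $\phi(0)=0$ and $0<\phi(s)<s$ for $s>0$ is an L-function, since by continuity $\phi\le s$ on some $[s,s+\delta]$. The identity is not an L-function: $\phi(t)=t>s$ for every $t>s$. Equality $\phi(s)=s$ can occur at some points: let $\phi(t)=\lfloor t\rfloor$ for $t\ge1$ and $\phi(t)=t/2$ for $t<1$. If $s\ge1$, choose $\delta$ so small that $(s,s+\delta]$ contains no integer; then $\phi(t)=\lfloor s\rfloor\le s$ on $[s,s+\delta]$. If $0<s<1$, take $\delta=\min(s,\frac{1-s}2)$; then $\phi(t)=t/2\le s$ there. Here $\phi(1)=1$.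

**Definition (Hausdorff metric).** For nonempty subsets $A,B$ of a metric space $(X,d)$, let $d(x,A)=\inf_{a\in A}d(x,a)$ and
$$H(A,B)=\max\Big\{\sup_{a\in A}d(a,B),\ \sup_{b\in B}d(b,A)\Big\}.$$

On the line, $H(\{0\},[0,1])=1$: the point $0$ has distance $0$ to $[0,1]$, but the point $1$ has distance $1$ to $\{0\}$. For unbounded sets $H$ may be infinite; the hypothesis below excludes this.

Here is the question. Let $(X,d)$ be a complete metric space, let $T:X\to 2^X\setminus\{\emptyset\}$ have closed values, and suppose that
$$H(Tx,Ty)<\psi(d(x,y))\qquad\text{for all }x\ne y \tag{1}$$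
for some L-function $\psi$. Must $T$ have a fixed point, that is, a point $x$ with $x\in Tx$? If every $Tx$ is compact, the answer is yes (Reich). For closed values the answer is no, and we shall prove the following.

**Theorem 1.** Let $\rho$ be admissible and let $t_0>0$ satisfy $\sum_k\rho^k(t_0)=\infty$. Then there are a complete metric space of diameter $\le t_0$ and a map $T$ with nonempty closed values such that $H(Tx,Ty)\le\rho(d(x,y))$ for all $x\ne y$ and $T$ has no fixed point.

**Corollary 2.** There are a bounded complete metric space $X$ and a map $T$ with nonempty closed bounded values such that, for the continuous increasing L-function $\psi(t)=\frac{2t}{2+t}$, we have $H(Tx,Ty)<\psi(d(x,y))$ for all $x\ne y$, and $T$ has no fixed point. The same $T$ satisfies $H(Tx,Ty)\le k(d(x,y))\,d(x,y)$ with $k(t)=\frac1{1+t}$, which is continuous and $<1$ on $(0,\infty)$, so that $\limsup_{s\to t+}k(s)<1$ for every $t>0$.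

*Proof of Corollary 2 from Theorem 1.* Take $\rho(t)=\frac t{1+t}$ and $t_0=1$. Since $\rho(\frac1{1+k})=\frac1{2+k}$, we get $\rho^k(1)=\frac1{1+k}$, and $\sum_k\rho^k(1)=\infty$. The function $\psi(t)=\frac{2t}{2+t}=\frac{t}{1+t/2}$ is continuous and increasing, $\psi(0)=0$, and $0<\psi(s)<s$ for $s>0$, so it is an L-function. For $t>0$ we have $\rho(t)=\frac{t}{1+t}<\frac t{1+t/2}=\psi(t)$. So the map of Theorem 1 satisfies (1) and has no fixed point. Also $\rho(t)=k(t)\,t$, which gives the second inequality. The space has diameter at most $1$, so the values are bounded. $\square$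

The next theorem explains the hypothesis $\sum_k\rho^k(t_0)=\infty$. For an L-function $\psi$, consider the condition:

(S) every sequence of positive numbers with $t_{k+1}<\psi(t_k)$ for all $k\ge0$ satisfies $\sum t_k<\infty$.

**Theorem 3.** (i) If $\psi$ is any L-function with (S), then every $T$ as in the question has a fixed point. (ii) If $\psi$ is a nondecreasing L-function for which (S) fails, then there is a fixed-point-free $T$ as in the question, even with $X$ bounded. So for nondecreasing L-functions, (S) is necessary and sufficient.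

**Example 4.** For $c>0$ let $\psi_c(t)=t(1+t^c)^{-1/c}$. Every $T$ as in the question with $\psi=\psi_c$ has a fixed point if and only if $c<1$.

How does the tree enter? Read $\pi(u)=x$ as "$u\in Tx$". If $u\in Tx$ and $y\neq x$, the inequality $H(Tx,Ty)\le\rho(d(x,y))$ asks for points of $Ty$ about as near to $u$ as $\rho(d(x,y))$. Fact (F1) supplies exactly such a point, attached as a fresh leaf. For instance $p\in To$, and $q\in Tp$ lies at distance $\frac12=\rho(d(o,p))$ from $p$. And no vertex can be a fixed point, since $\pi(u)=u$ contradicts (F3). What remains is to pass to a complete space without creating a fixed point there.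

## Orbits, and where the single-valued argument breaks

Before proving Theorem 1, let us try to prove that fixed points exist, as anyone would at first.

**Lemma 5.** Let $\psi$ be an L-function and let $t_k>0$ satisfy $t_{k+1}<\psi(t_k)$ for all $k\ge 0$. Then $(t_k)$ is strictly decreasing and tends to $0$.

*Proof.* Since $\psi(s)\le s$, we have $t_{k+1}<\psi(t_k)\le t_k$. Let $s\ge 0$ be the limit, and suppose $s>0$. Choose $\delta$ for this $s$. For large $k$ we have $t_k\in[s,s+\delta]$, so $t_{k+1}<\psi(t_k)\le s$, which contradicts $t_{k+1}\ge s$. $\square$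

**Proposition 6 (single-valued warm-up).** Let $X$ be nonempty and complete, and let $f:X\to X$ satisfy $d(fx,fy)<\psi(d(x,y))$ for $x\ne y$, with $\psi$ an L-function. Then $f$ has a fixed point.

*Proof.* Note that $d(fx,fy)\le d(x,y)$ for all $x,y$. Let $x_{n+1}=f(x_n)$ and $d_n=d(x_n,x_{n+1})$. If some $d_n=0$, we are done. Otherwise $d_{n+1}<\psi(d_n)$, so $d_n\to0$ by Lemma 5. Let $\varepsilon>0$, and choose $\delta\in(0,\varepsilon]$ with $\psi\le\varepsilon$ on $[\varepsilon,\varepsilon+\delta]$. Choose $N$ with $d_n<\delta$ for $n\ge N$. Fix $n\ge N$; we show by induction on $m\ge n$ that $d(x_n,x_m)<\varepsilon+\delta$. For $m=n$ this is clear. Suppose it holds for $m$. Then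
$$d(x_n,x_{m+1})\le d(x_n,x_{n+1})+d(f x_n,f x_m)<\delta+d(fx_n,fx_m).$$
If $d(x_n,x_m)<\varepsilon$, then $d(fx_n,fx_m)\le d(x_n,x_m)<\varepsilon$. If $d(x_n,x_m)\in[\varepsilon,\varepsilon+\delta)$, then $d(fx_n,fx_m)<\psi(d(x_n,x_m))\le\varepsilon$. In both cases $d(x_n,x_{m+1})<\varepsilon+\delta\le2\varepsilon$. So $(x_n)$ is Cauchy. If $x$ is its limit, $d(x_{n+1},fx)\le d(x_n,x)\to0$, and $fx=x$. $\square$

For a multivalued $T$ we can still choose $x_{n+1}\in Tx_n$ so that consecutive distances satisfy $d_{n+1}<\psi(d_n)$. But the inductive step above also bounds $d(x_{n+1},x_{m+1})$ by means of $d(x_n,x_m)$ for *non-consecutive* indices. Now $x_{m+1}$ is a point of $Tx_m$ that was chosen close to $x_m$, and nothing places it close to $x_{n+1}$. This is the exact step that is lost. Only consecutive distances are controlled, and they may add up to infinity: for $\psi(t)=\frac{2t}{2+t}$ the numbers $t_k=\frac1{k+1}$ satisfy $t_{k+1}=\frac1{k+2}<\frac{1}{k+3/2}=\psi(t_k)$. If we simply assume that such sums are finite, the argument goes through.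

*Proof of Theorem 3(i).* Take $x_0\in X$ and $x_1\in Tx_0$. Suppose $x_{n+1}\in Tx_n$ is given, and put $d_n=d(x_n,x_{n+1})$. If $d_n=0$, then $x_n=x_{n+1}\in Tx_n$ is a fixed point. Otherwise
$$d(x_{n+1},Tx_{n+1})\le H(Tx_n,Tx_{n+1})<\psi(d_n),$$
so there is $x_{n+2}\in Tx_{n+1}$ with $d_{n+1}=d(x_{n+1},x_{n+2})<\psi(d_n)$. If no $d_n$ vanishes, (S) gives $\sum d_n<\infty$, so $(x_n)$ is Cauchy and $x_n\to x$ for some $x\in X$. Then $d(x_{n+1},Tx)\le H(Tx_n,Tx)\le d(x_n,x)\to0$, where the second inequality is trivial if $x_n=x$ and otherwise follows from $\psi(s)\le s$. Hence $d(x,Tx)=0$, and since $Tx$ is closed, $x\in Tx$. $\square$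

For instance $\psi(t)=ct$ with $0<c<1$ has (S), since then $t_k\le c^kt_0$.

Can we get a counterexample just by making the steps harmonic? Let $h_i=1+\frac12+\dots+\frac1i$, let $X=\{h_1,h_2,\dots\}\subset\mathbb R$, and $Th_i=\{h_{i+1}\}$. The space is complete, since $h_i\to\infty$ and each bounded part is finite, and there is no fixed point. But this map is single-valued, so by Proposition 6 it violates (1) for every L-function: far-apart points do not come close enough together. The values must therefore be large sets, which contain, next to each of their points, a point for every competitor $y$. That is what the branching of the tree provides. The slow ray is still inside it. Starting from $v_0=o$, $v_1=p$, let $v_{i+1}$ be a child of $v_i$ with label $\pi(v_{i+1})=v_i$ (available by (F1), since $v_i\ne\pi(v_i)$, with length as in (F2)). With $\ell_i=d(v_i,v_{i+1})$, (F2) gives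
$$\ell_0=t_0,\qquad \ell_i=\rho(d(v_{i-1},v_i))=\rho(\ell_{i-1})\quad(i\ge1),\qquad\text{so}\quad \ell_i=\rho^i(t_0).$$
In our example this begins $o,p,q,r$ with lengths $1,\frac12,\frac13$. Along this ray the label of a vertex is its predecessor. If $\sum_i\rho^i(t_0)$ were finite, the vertices $v_i$ would be Cauchy, and both $v_i$ and $\pi(v_i)=v_{i-1}$ would tend to the same new point, which the map defined below would then fix. The hypothesis $\sum_k\rho^k(t_0)=\infty$ pushes the end of this ray to infinity. The proof will show that every other ray that could lead to a fixed point is at least as long.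

## The multivalued map on the completion of the tree

We now prove Theorem 1. First a reduction and a remark on $\rho$.

**Reduction.** *This makes $\rho$ constant for large arguments, which will give boundedness at the end.* Replace $\rho$ by $t\mapsto\rho(\min(t,t_0))$. This is again nondecreasing and right-continuous, is $\le\rho(t)$, vanishes only at $0$, and is $\le t$. Since $\rho(t)\le t$, the iterates $\rho^k(t_0)$ involve only values of $\rho$ on $[0,t_0]$, so they do not change. A bound by the new function implies the bound by the old one. So we assume that $\rho$ is constant on $[t_0,\infty)$, and build $X$ from this $\rho$ and $t_0$.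

**Upper semicontinuity.** *This lets us pass to limits inside $\rho$.* If $s_n\to t$, then $\limsup\rho(s_n)\le\rho(t)$: the terms with $s_n\le t$ have $\rho(s_n)\le\rho(t)$ by monotonicity, and along those with $s_n>t$ right-continuity applies.

**Lemma 7.** Let $\hat X$ be the completion of $X$. Every point of $X$ is isolated in $\hat X$.

*Proof.* Let $\tau(v)$ be the infimum of the lengths of the edges at $v$. The path from $v$ to any vertex $w\ne v$ begins with an edge at $v$, so $d(v,w)\ge\tau(v)$. We show $\tau(v)>0$ by induction on $\beta(v)$; this needs an argument because $v\neq o$ has infinitely many children. We have $\tau(o)=t_0$. If $v\ne o$, the edges at $v$ are one edge of positive length to its tree-parent, and edges to children, of lengths $\rho(d(\pi(v),y))$ with $y\ne\pi(v)$. Now $d(\pi(v),y)\ge\tau(\pi(v))$, so the latter lengths are at least $\rho(\tau(\pi(v)))$, which is positive by induction since $\beta(\pi(v))<\beta(v)$. So $\tau(v)>0$.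

If $\eta\in\hat X$ and $d(v,\eta)<\tau(v)$, take $x_n\in X$ with $x_n\to\eta$. For large $n$, $d(v,x_n)<\tau(v)$, so $x_n=v$. Hence $\eta=v$. $\square$

**Definition of $T$.** For $\xi\in\hat X$ let
$$T\xi=\{\eta\in\hat X:\ \text{there are } u_n\in X\setminus\{o\}\text{ with }u_n\to\eta\text{ and }\pi(u_n)\to\xi\}. \tag{2}$$

Let $G$ be the closure in $\hat X\times\hat X$ of $\{(\pi(u),u):u\in X\setminus\{o\}\}$. Then $T\xi=\{\eta:(\xi,\eta)\in G\}$, a section of a closed set, so $T\xi$ is closed. If $x\in X$, then by Lemma 7 the condition $\pi(u_n)\to x$ means $\pi(u_n)=x$ for large $n$, so $Tx$ is the closure of $\pi^{-1}(x)$. We need not know which further points $\hat X$ has.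

**Lemma 8 (lifting).** Let $\xi'\in\hat X$, $\varepsilon>0$, and $y_1,y_2,\dots\in X$ with $y_k\to\xi'$ and $d(y_k,y_{k+1})<\varepsilon2^{-k}$. Let $w_1\ne o$ be a vertex with $\pi(w_1)=y_1$. Then there is $w\in T\xi'$ with $d(w_1,w)\le\varepsilon$.

*Proof.* The idea is to follow the sequence $(y_k)$ of labels by vertices that carry them. Given $w_k\neq o$ with $\pi(w_k)=y_k$, let $w_{k+1}=w_k$ if $y_{k+1}=y_k$. Otherwise $y_{k+1}\ne\pi(w_k)$, and (F1) gives $w_{k+1}\ne o$ with $\pi(w_{k+1})=y_{k+1}$ and
$$d(w_k,w_{k+1})=\rho(d(y_k,y_{k+1}))\le d(y_k,y_{k+1})<\varepsilon2^{-k}.$$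
So $(w_k)$ is Cauchy, with a limit $w\in\hat X$ such that $d(w_1,w)\le\sum_{k\ge1}\varepsilon2^{-k}=\varepsilon$. Since $w_k\to w$ and $\pi(w_k)=y_k\to\xi'$, we have $w\in T\xi'$. $\square$

Sequences $(y_k)$ of this kind exist for all $\xi'$ and $\varepsilon$: since $X$ is dense, choose $y_k\in X$ with $d(y_k,\xi')<\varepsilon2^{-k-2}$. Then $d(y_k,y_{k+1})<\varepsilon2^{-k-2}+\varepsilon2^{-k-3}<\varepsilon 2^{-k}$, and $d(y_1,\xi')<\varepsilon$.

**The values are nonempty.** Let $\xi'\in\hat X$, and take such a sequence $(y_k)$. We need a vertex $w_1\neq o$ with $\pi(w_1)=y_1$. If $y_1=o$, take $w_1=p$. Otherwise $y_1\ne o=\pi(p)$, and (F1) with $u=p$ gives $w_1$. Lemma 8 then yields a point of $T\xi'$.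

**The contraction inequality.** *We carry (F1) over from vertices to limits.* Let $\xi\ne\xi'$ in $\hat X$, let $\eta\in T\xi$ with $u_n$ as in (2), and let $0<\varepsilon<d(\xi,\xi')$. Choose $(y_k)$ for $\xi'$ and $\varepsilon$ as above. Then
$$d(\pi(u_n),y_1)\to d(\xi,y_1)\ge d(\xi,\xi')-d(\xi',y_1)>0,$$
so $\pi(u_n)\ne y_1$ for large $n$. For such $n$, (F1) gives $w_1\neq o$ with $\pi(w_1)=y_1$ and $d(u_n,w_1)=\rho(d(\pi(u_n),y_1))$. By Lemma 8 there is $w\in T\xi'$ within $\varepsilon$ of $w_1$, so
$$d(\eta,T\xi')\le d(\eta,u_n)+\rho\big(d(\pi(u_n),y_1)\big)+\varepsilon .$$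
Let $n\to\infty$. By upper semicontinuity, $d(\eta,T\xi')\le\rho(d(\xi,y_1))+\varepsilon$. Now let $\varepsilon\to0$, with $y_1=y_1(\varepsilon)\to\xi'$. By upper semicontinuity again, $d(\eta,T\xi')\le\rho(d(\xi,\xi'))$. This holds for all $\eta\in T\xi$, and the roles of $\xi,\xi'$ may be exchanged. Hence
$$H(T\xi,T\xi')\le\rho(d(\xi,\xi'))\qquad(\xi\ne\xi'). \tag{3}$$

Divergence of $\sum\rho^k(t_0)$ has not been used so far. It is needed only to exclude fixed points.

## Rays of finite length cannot carry a fixed point

Suppose, for contradiction, that $\xi\in T\xi$. By (2) there are $u_n\in X\setminus\{o\}$ with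
$$u_n\to\xi\qquad\text{and}\qquad\pi(u_n)\to\xi .\tag{4}$$

If $\xi\in X$, then $\xi$ is isolated by Lemma 7, so $u_n=\xi=\pi(u_n)$ for large $n$. This contradicts (F3). From now on $\xi\in\hat X\setminus X$.

The plan is as follows. The point $\xi$ is the end of a ray of finite total length in the tree. Past each edge of this ray, the labels of the vertices on the way to $\xi$ begin behind the edge and end beyond it. So some later edge must pay for the crossing, and the payments add up to infinity.

**Step 1: each subtree $S_v$ decides.** *We show that for each $v\in X$, either $u_n\in S_v$ for all large $n$ or $u_n\notin S_v$ for all large $n$.* This is trivial for $v=o$, since $S_o=X$. If it fails for some $v\ne o$, there are $n_k,m_k\to\infty$ with $u_{n_k}\in S_v$ and $u_{m_k}\notin S_v$. By (F4) the path from $u_{n_k}$ to $u_{m_k}$ passes through $v$, so $d(u_{n_k},v)\le d(u_{n_k},u_{m_k})\to0$, because $(u_n)$ is Cauchy. Hence $\xi=v\in X$, a contradiction.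

**Step 2: the ray toward $\xi$.** *We extract from Step 1 an infinite ray.* Let
$$C=\{v\in X:\ u_n\in S_v\text{ for all large }n\}.$$
It contains $o$. If $v,v'\in C$, some $u_n$ lies in $S_v\cap S_{v'}$, so $v$ and $v'$ both lie on the path from $o$ to $u_n$ and are comparable (one is a descendant of the other). If $v\in C$, then all ancestors of $v$ are in $C$, since their descendant sets are larger.

We claim that $C$ is infinite. Otherwise let $v$ be its deepest element. For large $n$ we have $u_n\in S_v$. For such an $n$, if $u_n\ne v$, then $u_n\in S_w$ for some child $w$ of $v$, and $w\notin C$. By Step 1, $u_m\notin S_w$ for all large $m$. By (F4) the path from $u_n$ to $u_m$ uses the edge $\{v,w\}$, so $d(u_n,v)\le d(u_n,u_m)$, and $m\to\infty$ gives $d(u_n,v)\le d(u_n,\xi)$. This also holds when $u_n=v$. Letting $n\to\infty$ we get $u_n\to v$, so $\xi=v\in X$, a contradiction.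

So $C=\{v_0,v_1,v_2,\dots\}$, where $v_0=o$ and $v_{i+1}$ is a child of $v_i$. By (F2), $v_1=p$. Put $\ell_i=d(v_i,v_{i+1})$; then $\ell_0=t_0$.

**Step 3: distances to $\xi$.** *This step compares $\xi$ with vertices that are off the ray.* We claim that
$$a\in X\setminus S_{v_{m+1}}\quad\Longrightarrow\quad d(a,\xi)\ge d(a,v_m)+\ell_m. \tag{5}$$
For large $n$ we have $u_n\in S_{v_{m+1}}$. By (F4) the path from $a$ to $u_n$ uses the edge $\{v_m,v_{m+1}\}$, and it enters $S_{v_{m+1}}$ through it. So $d(a,u_n)\ge d(a,v_m)+\ell_m$. Let $n\to\infty$.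

Two consequences will be used. First, $a=o$ gives $\sum_{i\le m}\ell_i\le d(o,\xi)$ for every $m$, so
$$\sum_i\ell_i<\infty. \tag{6}$$
Second, a vertex outside $S_{v_{j+1}}$ has distance at least $\ell_j>0$ from $\xi$. So every sequence in $X$ converging to $\xi$ is eventually in $S_{v_{j+1}}$. By (4) this applies to $(u_n)$ and also to $(\pi(u_n))$.

**Step 4: each edge of the ray is paid for later.** *This is the main step. We claim that for every $j\ge0$ there is $i>j$ with*
$$\ell_i\ge\rho(\ell_j). \tag{7}$$

Let $S=S_{v_{j+1}}$; it does not contain $o$. By Step 3 there is $n$ with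
$$u_n\in S,\qquad \pi(u_n)\in S,\qquad d(u_n,\xi)<\rho(\ell_j).$$
Let $v_{j+1}=y_0,y_1,\dots,y_r=u_n$ be the path in the tree. It descends, so all $y_s$ lie in $S$. None of them is $o$, so all labels $\pi(y_s)$ are defined and no edge of the path is $\{o,p\}$.

At the start, $\beta(\pi(v_{j+1}))<\beta(v_{j+1})$ by (F3), while all elements of $S$ have $\beta\ge\beta(v_{j+1})$. So $\pi(y_0)\notin S$. At the end, $\pi(y_r)=\pi(u_n)\in S$. In particular $r\ge1$, and there is $s$ with $\pi(y_s)\notin S$ and $\pi(y_{s+1})\in S$. By (F4) the path from $\pi(y_s)$ to $\pi(y_{s+1})$ uses the edge $\{v_j,v_{j+1}\}$, so $d(\pi(y_s),\pi(y_{s+1}))\ge\ell_j$. By (F2) and the monotonicity of $\rho$,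
$$d(y_s,y_{s+1})=\rho\big(d(\pi(y_s),\pi(y_{s+1}))\big)\ge\rho(\ell_j).$$

It remains to see that the edge $\{y_s,y_{s+1}\}$ is on the ray, since the path to $u_n$ may leave the ray. Let $m$ be maximal with $u_n\in S_{v_m}$. It exists because $u_n$ has finitely many ancestors, and $m\ge j+1$ because $u_n\in S$. The path first follows the ray through $v_{j+1},\dots,v_m$ and then leaves it. Each edge after $v_m$ has length at most $d(v_m,u_n)$. Since $u_n\notin S_{v_{m+1}}$, (5) gives
$$d(v_m,u_n)\le d(u_n,\xi)<\rho(\ell_j).$$
So the edges after $v_m$ are too short, and $\{y_s,y_{s+1}\}=\{v_i,v_{i+1}\}$ for some $i\ge j+1$. This proves (7).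

**Step 5: the payments diverge.** *We iterate (7).* Start from $j_0=0$ and apply (7) repeatedly to get $0=j_0<j_1<j_2<\cdots$ with $\ell_{j_{k+1}}\ge\rho(\ell_{j_k})$. Then $\ell_{j_0}=t_0$, and if $\ell_{j_k}\ge\rho^k(t_0)$, monotonicity gives $\ell_{j_{k+1}}\ge\rho(\rho^k(t_0))=\rho^{k+1}(t_0)$. The indices $j_k$ are distinct, so
$$\sum_i\ell_i\ge\sum_k\ell_{j_k}\ge\sum_k\rho^k(t_0)=\infty,$$
which contradicts (6). So $T$ has no fixed point.

On the ray $o,p,q,r,\dots$ considered earlier, with $\ell_i=\rho(\ell_{i-1})$, one may take $i=j+1$ in (7), with equality.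

## Cutting the metric at $t_0$

**Boundedness.** *The tree may have infinite diameter, and Theorem 1 promises diameter at most $t_0$.* Replace $d$ on $\hat X$ by $d'=\min(d,t_0)$. This is a metric with the same convergent sequences and the same Cauchy sequences, so the space remains complete and the closed sets are the same. Fixed points do not depend on the metric. We have $d'(a,B)\le d(a,B)$ for every point $a$ and every nonempty set $B$, so the new Hausdorff distance satisfies $H'\le H$. Since $\rho$ is constant on $[t_0,\infty)$, $\rho(d)=\rho(d')$. By (3),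
$$H'(T\xi,T\xi')\le H(T\xi,T\xi')\le\rho(d(\xi,\xi'))=\rho(d'(\xi,\xi'))\qquad(\xi\ne\xi').$$
The space $(\hat X,d')$ and the map $T$ have all the properties claimed, which proves Theorem 1, and with it Corollary 2. $\square$

## From a non-summable sequence to an admissible step function

*Proof of Theorem 3(ii).* Let $\psi$ be a nondecreasing L-function for which (S) fails. So there are $t_k>0$ with $t_{k+1}<\psi(t_k)$ for all $k\ge0$ and $\sum t_k=\infty$. We look for an admissible $\rho$ below $\psi$ whose orbit from $t_0$ is exactly $(t_k)$.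

By Lemma 5, $(t_k)$ is strictly decreasing with limit $0$. So the intervals $[t_k,t_{k-1})$, $k\ge1$, together with $[t_0,\infty)$, partition $(0,\infty)$. Define
$$\rho(0)=0,\qquad \rho(t)=t_{k+1}\ \ (t_k\le t<t_{k-1},\ k\ge1),\qquad \rho(t)=t_1\ \ (t\ge t_0).$$

*Admissibility.* As $t$ decreases from one interval to the next, the value decreases from $t_{k+1}$ to $t_{k+2}$ (and from $t_1$ to $t_2$ at $t_0$), so $\rho$ is nondecreasing. On $[t_k,t_{k-1})$ we have $0<\rho(t)=t_{k+1}<t_k\le t$, and on $[t_0,\infty)$ we have $0<\rho(t)=t_1<t_0\le t$. The function is constant on intervals that are closed on the left, so it is right-continuous at every $t>0$. At $0$ it is right-continuous because $\rho(t)\le t$.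

*Comparison with $\psi$.* For $t\in[t_k,t_{k-1})$ with $k\ge1$, monotonicity of $\psi$ gives $\psi(t)\ge\psi(t_k)>t_{k+1}=\rho(t)$. For $t\ge t_0$, $\psi(t)\ge\psi(t_0)>t_1=\rho(t)$. So $\rho<\psi$ on $(0,\infty)$.

*Orbit.* We have $\rho(t_k)=t_{k+1}$ for all $k\ge0$, so $\rho^k(t_0)=t_k$ and $\sum_k\rho^k(t_0)=\infty$.

Theorem 1 gives a bounded complete space and a map $T$ with nonempty closed values, without fixed points, such that $H(Tx,Ty)\le\rho(d(x,y))<\psi(d(x,y))$ for $x\ne y$. With part (i), proved earlier, this completes the proof of Theorem 3. $\square$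

## The family $\psi_c(t)=t(1+t^c)^{-1/c}$

*Proof of Example 4.* For $t>0$,
$$\psi_c(t)^{-c}=t^{-c}(1+t^c)=t^{-c}+1. \tag{8}$$
So $\psi_c$ is strictly increasing with $0<\psi_c(t)<t$ for $t>0$. It is continuous with $\psi_c(0)=0$, hence a nondecreasing L-function, and by Theorem 3 we only have to decide when (S) holds.

Let $c<1$, and let $t_k>0$ satisfy $t_{k+1}<\psi_c(t_k)$ for all $k$. Since $\psi_c$ is increasing, induction gives $t_k\le\psi_c^k(t_0)$, and by (8), $\psi_c^k(t_0)=(t_0^{-c}+k)^{-1/c}$. Because $1/c>1$, this is summable. So (S) holds.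

Let $c\ge1$, and put $t_k=(1+2k)^{-1/c}$. Then $t_{k+1}^{-c}=t_k^{-c}+2>t_k^{-c}+1=\psi_c(t_k)^{-c}$, so $t_{k+1}<\psi_c(t_k)$. But $\sum_kt_k=\infty$ because $1/c\le1$. So (S) fails. $\square$

For $c=1$ this is $\psi_1(t)=\frac t{1+t}$, the function from which the tree of Corollary 2 was built.
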